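# Infinite-fold coverings by unit disks that cannot be split in two

## $\omega$-fold coverings and the guess that they always decompose

Suppose every point of a planar set $X$ lies in infinitely many disks of some family. Can we deal the disks out to infinitely many players so that each player's disks still cover all of $X$? The natural guess is yes: each point has infinitely many disks at its disposal and must give only one to each of countably many players. We first make the guess precise and test it.

**Definition (translates, $\omega$-fold covered points).** For $C\subseteq\mathbb R^2$ let $\mathcal T_C$ be the family of all translates of $C$. For a family $\mathcal G$ of subsets of $\mathbb R^2$ let $(\mathcal G)_\omega$ be the set of points that belong to infinitely many members of $\mathcal G$; these points are *covered $\omega$-fold*.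

**Definition (decomposable).** A family $\mathcal F$ is *$\omega$-decomposable over $X$* if it can be partitioned into countably infinitely many pairwise disjoint subfamilies $\mathcal F_n$ $(n\in\omega)$ with $X\subseteq\bigcup\mathcal F_n$ for every $n$. It is *2-decomposable over $X$* if it can be partitioned into two subfamilies that each cover $X$.

If $\mathcal F$ is $\omega$-decomposable over $X$ via $(\mathcal F_n)$, then $\mathcal F_0$ and $\bigcup_{n\ge1}\mathcal F_n$ show that it is 2-decomposable over $X$. So a family that is not even 2-decomposable is a strong counterexample.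

Let $D$ be the open unit disk and $\overline D$ the closed one. The question, posed in "Decomposing $\omega$-fold coverings" (https://www.etd.ceu.edu/2013/vizer_mate.pdf), is this: if $\mathcal F\subseteq\mathcal T_D$ (resp. $\mathcal F\subseteq\mathcal T_{\overline D}$), is $\mathcal F$ $\omega$-decomposable over $(\mathcal F)_\omega$? As context, for the open (resp. closed) unit square $S$ the answer is known to be yes: every $\mathcal F\subseteq\mathcal T_S$ is $\omega$-decomposable over $(\mathcal F)_\omega$. This is one more reason to guess yes.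

It helps to pass to centers. Write $B(x)$ and $\bar B(x)$ for the open and closed unit disks with center $x$. Then $x\in D+p$ if and only if $|x-p|<1$, that is, $p\in B(x)$; likewise $x\in\overline D+p$ if and only if $p\in\bar B(x)$. So for $\mathcal F=\{D+p:p\in P\}$,
$$x\in(\mathcal F)_\omega\iff |P\cap B(x)|=\infty .$$
A partition of $\mathcal F$ is a coloring of the point set $P$. A color class covers $x$ exactly when that color occurs in the *trace* $P\cap B(x)$. We must therefore color points so that every infinite trace of a unit disk sees every color.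

For example, let $p_k=(1/k,0)$ for $k\ge1$ and $P=\{p_k\}$. Since $p_k\to0$, a point with $|x|<1$ has all but finitely many $p_k$ in $B(x)$, and a point with $|x|>1$ has at most finitely many in $\bar B(x)$. If $|x|=1$, then $|x-p_k|^2=1-2x_1/k+1/k^2$, which is less than $1$ if and only if $x_1>1/(2k)$. So $B(x)$ contains all but finitely many $p_k$ if $x_1>0$, and none if $x_1\le0$. Thus $(\mathcal F)_\omega=\{|x|<1\}\cup\{|x|=1,\ x_1>0\}$. Every infinite trace contains all but finitely many points of $P$, so any partition of $P$ into infinitely many infinite sets decomposes $\mathcal F$. The guess survives, but we see that boundary points deserve care.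

## Countable sets, the line, and compact sets

We test the guess in three situations. The first two rest on one lemma.

**Lemma 1 (countably many test sets).** Let $P$ be a set and $\mathcal J$ a countable family of infinite subsets of $P$. Then there is $\chi:P\to\omega$ such that every $J\in\mathcal J$ contains points of all colors.

*Proof.* We may assume $\mathcal J\neq\emptyset$. Enumerate $\mathcal J\times\omega$. When the pair $(J,n)$ comes up, only finitely many points have been colored and $J$ is infinite, so some point of $J$ is uncolored; give it color $n$. At the end give color $0$ to all uncolored points. $\square$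

*Countable $X$.* Let $\mathcal F$ be any family of sets and $X\subseteq(\mathcal F)_\omega$ countable. Apply Lemma 1 to the set $\mathcal F$ and the test sets $\{F\in\mathcal F:x\in F\}$, $x\in X$. So $\mathcal F$ is $\omega$-decomposable over $X$, whatever the shapes are.

*The line.* In $\mathbb R$ the unit balls are $(p-1,p+1)$ or $[p-1,p+1]$, and the traces are intersections of $P$ with intervals. There are uncountably many intervals, but countably many test sets suffice. Rational intervals alone do not: if $P=\{\sqrt2-1/k:k\ge1\}$, then $(0,\sqrt2)$ meets $P$ infinitely often, while a rational interval inside $(0,\sqrt2)$ ends strictly below $\sqrt2$ and meets $P$ finitely often. The proof adds just enough other intervals.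

**Proposition 2.** Every $P\subseteq\mathbb R$ has a coloring $\chi:P\to\omega$ such that every bounded interval $I$ (open or closed) with $|I\cap P|=\infty$ contains points of all colors. Hence every family of translates of the open (resp. closed) unit ball of $\mathbb R$ is $\omega$-decomposable over its $\omega$-fold covered set.

*Proof.* **Step 1.** *We define the test intervals and count them.* For rational $r$ let $\Lambda_r^+$ be the set of $q>r$ such that $q$ is an accumulation point of $P\cap(r,q)$ but $P\cap(r,q)$ has no accumulation point in $(r,q)$. If $q<q'$ were both in $\Lambda_r^+$, then $q\in(r,q')$ would be an accumulation point of $P\cap(r,q')$, a contradiction. So $|\Lambda_r^+|\le1$. Define $\Lambda_r^-$ symmetrically: $q<r$, $q$ is an accumulation point of $P\cap(q,r)$, and $P\cap(q,r)$ has no accumulation point in $(q,r)$; again $|\Lambda_r^-|\le 1$. Let $\mathcal J$ consist of all rational open intervals meeting $P$ infinitely often, all $(r,q)$ with $q\in\Lambda_r^+$, and all $(q,r)$ with $q\in\Lambda_r^-$. Then $\mathcal J$ is countable, and each $J\in\mathcal J$ meets $P$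 infinitely often.

**Step 2.** *We show that every $I$ as in the statement contains some $J\in\mathcal J$.* The infinite bounded set $I\cap P$ contains a strictly monotone sequence. Say it is increasing with first term $p_0$ and limit $q$; the decreasing case is symmetric. Pick a rational $r\in(p_0,q)$. Every point of $(r,q)$ lies between $p_0$ and a later term of the sequence, so $(r,q)\subseteq I$; also $|(r,q)\cap P|=\infty$. If $(r,q)\cap P$ has an accumulation point $a\in(r,q)$, choose a rational $r'\in(a,q)$; then $(r,r')$ is a neighborhood of $a$, so it meets $P$ infinitely often, and $(r,r')\in\mathcal J$ lies in $I$. Otherwise $q\in\Lambda_r^+$, since $q$ is an accumulation point of $(r,q)\cap P$, and $(r,q)\in\mathcal J$ lies in $I$.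

**Step 3.** *We color.* Apply Lemma 1 to the sets $J\cap P$, $J\in\mathcal J$. By Step 2 every $I$ contains all colors. For the last sentence of the proposition, let $P$ be the set of centers and let $I=(x-1,x+1)$, resp. $[x-1,x+1]$, for an $\omega$-fold covered $x$. $\square$

*Open sets and compactness.* If the members are open, compactness lets us serve uncountably many points at once.

**Theorem 3 (open sets).** If $\mathcal F\subseteq\mathcal T_D$ (or any family of open sets) and $X\subseteq(\mathcal F)_\omega$ is $\sigma$-compact, then $\mathcal F$ is $\omega$-decomposable over $X$. In particular, every $\omega$-fold covering of $\mathbb R^2$ by open unit disks is $\omega$-decomposable. Moreover, for open families $(\mathcal F)_\omega$ is always $G_\delta$.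

*Proof.* Let $X=\bigcup_mX_m$ with $X_m$ compact, and let $(n_j,m_j)_{j\in\omega}$ enumerate $\omega\times\omega$. At step $j$ only finitely many members have been used. Each point of $X_{m_j}$ lies in infinitely many members, so the unused ones still cover $X_{m_j}$. By compactness choose a finite unused subfamily covering $X_{m_j}$ and put it into $\mathcal F_{n_j}$. At the end put all never-used members into $\mathcal F_0$. Each $\mathcal F_n$ covers every $X_m$, hence $X$. The plane is $\sigma$-compact, which gives the second sentence. Finally, $(\mathcal F)_\omega=\bigcap_k\{x:x\text{ lies in at least }k\text{ members}\}$. Each set on the right is a union of intersections of $k$ open sets, so it is open. $\square$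

Here is where these arguments stop. Theorem 3 needs to serve each piece of $X$ with finitely many members, and the $G_\delta$ set $(\mathcal F)_\omega$ need not be a countable union of compact sets. For closed disks even a compact set causes trouble: the disks $\overline D+2x$ with $|x|=1$ cover the unit circle, but $|y-2x|\ge 2-|y|=1$ for $|y|=1$, with equality only if $y=x$. So each disk covers one point of the circle and there is no finite subcover. And Lemma 1 needs countably many infinite test sets such that every infinite trace contains one of them. On the line we found them. In the plane they need not exist.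

## Statements: failure in the plane

The guess is wrong, for open and for closed disks. The proofs below are in ZFC.

**Theorem 4 (unit disks).** There is a countable set $P\subset\mathbb R^2$ such that neither $\mathcal F=\{D+p:p\in P\}$ nor $\bar{\mathcal F}=\{\overline D+p:p\in P\}$ can be partitioned into two subfamilies each covering $(\mathcal F)_\omega$, resp. $(\bar{\mathcal F})_\omega$. Hence neither is $\omega$-decomposable over its set of $\omega$-fold covered points.

Combined with Theorem 3: for open disks, decomposability holds over $F_\sigma$ sets $X\subseteq(\mathcal F)_\omega$ and can fail over $G_\delta$ sets. For closed disks more goes wrong.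

**Theorem 5 (closed disks).** There is a countable family of closed unit disks covering *every* point of $\mathbb R^2$ infinitely often which cannot be partitioned into two coverings of $\mathbb R^2$, nor even of a certain compact set $K$.

**Theorem 6 (convex sets).** Let $C\subset\mathbb R^2$ be a bounded convex set with nonempty interior, open, closed or neither. Suppose $C$ has two parallel supporting lines, each touching $\overline C$ in one point, near which $\partial C$ has a second-order expansion with positive curvature. Then there is a countable $\mathcal F\subseteq\mathcal T_C$ that is not 2-decomposable over $(\mathcal F)_\omega$. This applies to every convex body with $C^2$ boundary.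

**Theorem 7 (dimension).** The statement "every family of translates of the open (resp. closed) unit ball of $\mathbb R^d$ is $\omega$-decomposable over its $\omega$-fold covered set" is true for $d=1$ and false for every $d\ge2$.

## A tree that defeats every two-coloring

We first look for the obstruction without geometry. Let $2^{<\omega}$ be the set of finite 0-1 sequences and $2^\omega$ the set of infinite ones; $b|n$ is the initial segment of $b$ of length $n$, and $|\sigma|$ is the length of $\sigma\in2^{<\omega}$. For $b\in2^\omega$ put
$$V_b^0=\{b|n:b(n)=0\},\qquad V_b^1=\{b|n:b(n)=1\}.$$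
These are the nodes at which the branch $b$ turns to $0$, resp. to $1$. In the tree of depth two with nodes $\emptyset,0,1$, the branch $01$ gives $\{\emptyset\}$ and $\{0\}$, and the branch $11$ gives $\emptyset$ and $\{\emptyset,1\}$ (a set with two nodes).

**Lemma 8.** For every $\chi:2^{<\omega}\to\{0,1\}$ there is $b\in2^\omega$ such that $\chi\equiv0$ on $V_b^0$ and $\chi\equiv1$ on $V_b^1$. At least one of these two sets is infinite.

*Proof.* Let the coloring steer the branch: define $b$ recursively by $b(n)=\chi(b|n)$. If $b|n\in V_b^i$, then $\chi(b|n)=b(n)=i$. The nodes $b|n$ are distinct and $V_b^0\cup V_b^1$ contains all of them, so one of the sets is infinite. $\square$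

So the infinite sets among the $V_b^i$ cannot all receive two colors. By Lemma 1 no countable family of infinite sets can refine them; the uncountably many branches matter. The plan is to place the nodes in the plane as points $c_\sigma$, so that for each branch $b$ two unit disks have traces exactly $\{c_{b|n}:b(n)=0\}$ and $\{c_{b|n}:b(n)=1\}$.

## Tangent disks and the slanted step

Let $e=(1,0)$. The two disks for the branch $b$ will be $B(q_b-e)$ and $B(q_b+e)$, tangent at a point $q_b$, the limit of the points $c_{b|n}$. The left disk should catch the nodes where $b$ turns to $0$, the right disk those where $b$ turns to $1$, and no other node may lie in either closed disk.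

Consider one splitting: a node at $c$ gets children at $c-w$ (for $0$) and $c+w$ (for $1$), with $w$ small. Pretend that the branch ends at the child $c-w$. Seen from there, the parent is at $+w$ and the sibling at $+2w$. Seen from $c+w$, the parent is at $-w$ and the sibling at $-2w$. Hence we need
$$|w+e|<1<|w-e|,\tag{1}$$
$$|2w+e|>1,\qquad|2w-e|>1.\tag{2}$$

Moving straight does not work. Take $w=hv$ with a fixed vector $v=(v_1,v_2)\ne0$ and small $h>0$. Then $|w+e|^2=1+2hv_1+h^2|v|^2$. If $v_1\ge0$, the first inequality of (1) fails. If $v_1<0$, then $|2w+e|^2=1+4hv_1+4h^2|v|^2<1$ for small $h$, and (2) fails: the left disk that catches the parent also catches the sibling. For example, $w=(-h,0)$ gives $|2w+e|=1-2h$ for $0<h\le\frac14$, and $w=(0,h)$ gives $|w+e|^2=1+h^2$.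

The boundary of $B(-e)$ near $0$ is roughly the parabola $x=-y^2/2$, so the step must follow a parabola. With $w=(-\lambda h^2,h)$,
$$|w+e|^2=1+(1-2\lambda)h^2+\lambda^2h^4,\qquad|2w+e|^2=1+4(1-\lambda)h^2+4\lambda^2h^4 .$$
The first is below $1$ for small $h$ if $\lambda>\frac12$, and the second is above $1$ if $\lambda<1$. Doubling $w$ doubles the horizontal displacement but multiplies the parabola's by four; this is the window $\frac12<\lambda<1$. We take the middle:
$$\lambda=\tfrac34,\qquad w(h)=(-\lambda h^2,h).$$

**Lemma 9.** For $0<h\le\frac14$ the vector $w=w(h)$ satisfies (1) and (2).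

*Proof.* We have $|w+e|^2=1-\frac12h^2+\frac9{16}h^4<1$, because $\frac9{16}h^2<\frac12$; and $|w-e|^2=(1+\lambda h^2)^2+h^2>1$. Further, $|2w+e|^2=1+h^2+\frac94h^4>1$ and $|2w-e|^2=(1+2\lambda h^2)^2+4h^2>1$. $\square$

For instance, $h=\frac14$ gives $w=(-\frac3{64},\frac14)$, $|w+e|^2=\frac{3977}{4096}$ and $|2w+e|^2=\frac{4388}{4096}$.

## Placing the whole tree

One splitting works. Every condition achieved is a strict inequality, so it survives later splittings if these are small enough. This is how all branches are handled at once.

**Proposition 10.** There are points $c_\sigma$ $(\sigma\in2^{<\omega})$ and $q_b$ $(b\in2^\omega)$ in $\{|x|\le\frac18\}$ such that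

* (A) if $b(n)=0$, then $|c_{b|n}-(q_b-e)|<1<|c_{b|n}-(q_b+e)|$; if $b(n)=1$, then $|c_{b|n}-(q_b+e)|<1<|c_{b|n}-(q_b-e)|$;
* (B) if $\sigma$ is not an initial segment of $b$, then $|c_\sigma-(q_b\pm e)|>1$ for both signs;
* (C) if $b\ne b'$, then $|q_b-q_{b'}\pm e|>1$ for both signs;
* (D) if $b<_{\rm lex}b'$, then $q_b$ has strictly smaller second coordinate than $q_{b'}$;
* (E) $b\mapsto q_b$ is continuous, so $Q=\{q_b:b\in2^\omega\}$ is compact.

Only (A) and (B) are needed for Theorem 4; (C), (D), (E) serve Theorem 5.

*Proof.* **Step 1.** *We set up the recursion and the conditions it maintains.* Put $c_\emptyset=0$ and, for $|\sigma|=n$,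
$$c_{\sigma0}=c_\sigma-w(h_n),\qquad c_{\sigma1}=c_\sigma+w(h_n),$$
with $h_n\in(0,\frac14]$ to be chosen. Let $S_n$ be the conjunction of:

* $(a_n)$ for $|\sigma|=n$, $m<n$: if $\sigma(m)=0$, then $|c_{\sigma|m}-c_\sigma+e|<1<|c_{\sigma|m}-c_\sigma-e|$; if $\sigma(m)=1$, then $|c_{\sigma|m}-c_\sigma-e|<1<|c_{\sigma|m}-c_\sigma+e|$;
* $(b_n)$ for $|\sigma|=n$, $|\tau|<n$, $\tau$ not an initial segment of $\sigma$: $|c_\tau-c_\sigma\pm e|>1$ for both signs;
* $(c_n)$ for $\sigma\ne\sigma'$ of length $n$: $|c_\sigma-c_{\sigma'}\pm e|>1$ for both signs;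
* $(d_n)$ for $\sigma<_{\rm lex}\sigma'$ of length $n$: the second coordinate of $c_\sigma$ is smaller than that of $c_{\sigma'}$.

The statement $S_0$ is vacuous.

**Step 2.** *We choose how much room to leave.* Suppose $S_n$ holds. It consists of finitely many strict inequalities, continuous in the points. So there is $\varepsilon_n\in(0,2^{-n}]$, with $\varepsilon_0\le\frac18$, such that all of them stay true when each $c_\sigma$ with $|\sigma|=n$ is replaced by an arbitrary point at distance at most $\varepsilon_n$ from it, while the $c_\tau$ with $|\tau|<n$ stay fixed. Call this *persistence at stage $n$*. Then choose $h_n\in(0,\frac14]$ with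
$$|w(h_n)|\le2^{-n-1}\min(\varepsilon_0,\dots,\varepsilon_n).\tag{3}$$
Smaller choices of $\varepsilon_n$ and $h_n$ are always allowed.

**Step 3.** *We check $S_{n+1}$.* Let $\sigma=\hat\sigma i$ with $|\hat\sigma|=n$; then $|c_\sigma-c_{\hat\sigma}|=|w(h_n)|\le\varepsilon_n$.

For $(a_{n+1})$ with $m<n$: we have $\sigma|m=\hat\sigma|m$ and $\sigma(m)=\hat\sigma(m)$, so persistence of $(a_n)$ applies with $c_\sigma$ in place of $c_{\hat\sigma}$. For $m=n$: $c_{\hat\sigma}-c_{\hat\sigma0}=w(h_n)$, and (1) says $|w+e|<1<|w-e|$, as required for $\sigma(n)=0$; and $c_{\hat\sigma}-c_{\hat\sigma1}=-w(h_n)$, and (1) reads $|-w-e|<1<|-w+e|$, as required for $\sigma(n)=1$.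

For $(b_{n+1})$: let $|\tau|\le n$, $\tau$ not an initial segment of $\sigma$, hence not of $\hat\sigma$. If $|\tau|<n$, use persistence of $(b_n)$. If $|\tau|=n$, then $\tau\ne\hat\sigma$, and persistence of $(c_n)$ applies, moving only $c_{\hat\sigma}$.

For $(c_{n+1})$: siblings differ by $\pm2w(h_n)$, and (2) gives the claim for both signs. Non-siblings have different parents, and persistence of $(c_n)$ applies with both points moved by at most $\varepsilon_n$.

For $(d_{n+1})$: for siblings the second coordinates of $c_{\hat\sigma0}$ and $c_{\hat\sigma1}$ differ by $2h_n>0$ in the right direction. Otherwise the parents are in the same lexicographic order, and persistence of $(d_n)$ applies.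

**Step 4.** *We pass to the limit.* For $m>n$, (3) gives
$$|c_{b|m}-c_{b|n}|\le\sum_{k\ge n}2^{-k-1}\varepsilon_n\le\varepsilon_n\le2^{-n}.$$
So $q_b=\lim_nc_{b|n}$ exists and $|q_b-c_{b|n}|\le\varepsilon_n$ for all $n$. With $n=0$ we see that all points lie in $\{|x|\le\varepsilon_0\}\subseteq\{|x|\le\frac18\}$. If $b|n=b'|n$, then $|q_b-q_{b'}|\le2\varepsilon_n\le2^{1-n}$, so $b\mapsto q_b$ is continuous on the compact space $2^\omega$, and $Q$ is compact. This is (E).

**Step 5.** *We read off (A)–(D).* Use persistence at a large stage $N$, replacing $c_{b|N}$ by $q_b$ (and $c_{b'|N}$ by $q_{b'}$), which is a move of at most $\varepsilon_N$. For (A) take $N>n$ and $(a_N)$ with $\sigma=b|N$, $m=n$. For (B) take $N>|\sigma|$ and $(b_N)$. For (C) and (D) take $N$ with $b|N\ne b'|N$, and $(c_N)$, $(d_N)$. $\square$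

## The coloring argument for open and closed disks

*Proof of Theorem 4.* Let $P=\{c_\sigma:\sigma\in2^{<\omega}\}$ with the points of Proposition 10.

**Step 1.** *We check that the $c_\sigma$ are distinct, so that colorings of $P$ are colorings of the tree.* Let $\sigma\ne\tau$; exchange them if necessary so that $\tau$ is not an initial segment of $\sigma$. There is $b$ extending $\sigma$ such that $\tau$ is not an initial segment of $b$: if $\tau$ does not extend $\sigma$, any $b$ extending $\sigma$ will do; if $\tau$ properly extends $\sigma$, choose $b(|\sigma|)\ne\tau(|\sigma|)$. By (A), $c_\sigma\in B(q_b-e)\cup B(q_b+e)$; by (B), $c_\tau$ is not in this union.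

**Step 2.** *We compute the traces.* Put $P_b^i=\{c_{b|n}:b(n)=i\}$ for $i=0,1$. By (A), the points of $P_b^0$ are in $B(q_b-e)$ and outside $\bar B(q_b+e)$, and those of $P_b^1$ are in $B(q_b+e)$ and outside $\bar B(q_b-e)$. By (B), all other points of $P$ are outside both closed disks. Hence
$$P\cap B(q_b-e)=P\cap\bar B(q_b-e)=P_b^0,\qquad P\cap B(q_b+e)=P\cap\bar B(q_b+e)=P_b^1.\tag{4}$$

**Step 3.** *We defeat an arbitrary splitting.* A partition of $\mathcal F$ (or $\bar{\mathcal F}$) into two subfamilies is a coloring $\chi:P\to\{0,1\}$. By Lemma 8 applied to $\sigma\mapsto\chi(c_\sigma)$, there is $b$ with $b(n)=\chi(c_{b|n})$ for all $n$, so that $\chi\equiv0$ on $P_b^0$ and $\chi\equiv1$ on $P_b^1$, and one of these sets is infinite. If $P_b^0$ is infinite, then by (4) the point $q_b-e$ is covered $\omega$-fold, but by no member of color $1$. If $P_b^1$ is infinite, then $q_b+e$ is covered $\omega$-fold, but by no member of color $0$. So one of the two subfamilies does not cover the $\omega$-fold covered set. Since $\omega$-decomposability implies 2-decomposability, the last claim follows.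 $\blacksquare$

There is no conflict with Theorem 3: for the open disks just constructed, Theorem 3 shows that $(\mathcal F)_\omega$ is not $\sigma$-compact.

*Proof of Theorem 7.* For $d=1$ this is Proposition 2. For $d\ge2$ take the centers $(p,0,\dots,0)$ with $p\in P$. The distance from $(q_b\pm e,0,\dots,0)$ to $(p,0,\dots,0)$ is $|p-(q_b\pm e)|$. So the traces of the unit balls, open or closed, around the points $(q_b\pm e,0,\dots,0)$ are given by (4), and Step 3 above applies word for word. $\blacksquare$

## Convex sets with two curved contact points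

The local step used only that near the tangency both boundaries are curved. For a convex set $C$ that is not symmetric, the two curvatures may differ and the step must be adjusted.

The hypothesis of Theorem 6 holds for an ellipse $x^2/a^2+y^2/b^2<1$: the vertical supporting lines touch at $(\pm a,0)$, where $|x|=a\sqrt{1-y^2/b^2}=a-\frac{a}{2b^2}y^2+o(y^2)$. It fails for a square: a supporting line contains a side, or it touches at a corner only, and there the distance of the boundary from the line grows linearly on both sides.

*Proof of Theorem 6.* **Step 1.** *We fix local coordinates.* Let $A=-C$. Then $x\in C+p$ if and only if $p\in x+A$, and $A$ satisfies the same hypothesis. Choose Cartesian coordinates in which the two supporting lines of $A$ are vertical, touching $\overline A$ at the rightmost point $c_+$ and the leftmost point $c_-$. Put $L=\overline A-c_+$ and $R=\overline A-c_-$, so $L\subseteq\{x\le0\}$ and $R\subseteq\{x\ge0\}$. The hypothesis says that near $0$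
$$L=\{x\le-f(y)\},\quad R=\{x\ge g(y)\},\quad f(y)=\tfrac\alpha2y^2+o(y^2),\quad g(y)=\tfrac\beta2y^2+o(y^2),\quad\alpha,\beta>0 .$$
Since $L,R$ are convex, $f$ and $g$ are convex near $0$, hence continuous there, so points near $0$ with $x<-f(y)$ are interior to $L$ and points near $0$ with $x>g(y)$ are interior to $R$. (For the unit disk, $v\in\operatorname{int}L$ means $|v+e|<1$ and $v\notin L$ means $|v+e|>1$; similarly $R$ corresponds to $|v-e|$.)

**Step 2.** *We find the window that replaces $\frac12<\lambda<1$.* Let $t=\frac\beta{\alpha+\beta}$, so $1-t=\frac\alpha{\alpha+\beta}$. Then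
$$\tfrac\alpha2t^2+\tfrac\beta2(1-t)^2=\frac{\alpha\beta^2+\beta\alpha^2}{2(\alpha+\beta)^2}=\frac{\alpha\beta}{2(\alpha+\beta)}<\tfrac12\min(\alpha,\beta),$$
because $\alpha\beta=\min(\alpha,\beta)\max(\alpha,\beta)$ and $\max(\alpha,\beta)<\alpha+\beta$. So we can choose $\mu$ strictly between the two sides and then $\nu$ with
$$\nu>\tfrac\alpha2t^2,\qquad\mu-\nu>\tfrac\beta2(1-t)^2,\qquad\mu<\tfrac12\min(\alpha,\beta).$$
Put $a(h)=(\nu h^2,-th)$ and $b(h)=(-(\mu-\nu)h^2,(1-t)h)$. For all small $h>0$, with $a=a(h)$ and $b=b(h)$:

* $-a=(-\nu h^2,th)\in\operatorname{int}L$, since $f(th)=\frac\alpha2t^2h^2+o(h^2)<\nu h^2$; and $-a\notin R$, since its first coordinate is negative.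
* $-b=((\mu-\nu)h^2,-(1-t)h)\in\operatorname{int}R$, since $g(-(1-t)h)=\frac\beta2(1-t)^2h^2+o(h^2)<(\mu-\nu)h^2$; and $-b\notin L$, since its first coordinate is positive.
* $\pm(b-a)\notin L\cup R$. Here $b-a=(-\mu h^2,h)$ is not in $L$, since $f(h)=\frac\alpha2h^2+o(h^2)>\mu h^2$, and not in $R$, since its first coordinate is negative. And $a-b=(\mu h^2,-h)$ is not in $R$, since $g(-h)=\frac\beta2h^2+o(h^2)>\mu h^2$, and not in $L$, since its first coordinate is positive.

**Step 3.** *We build the tree.* Put $c_\emptyset=0$, $c_{\sigma0}=c_\sigma+a(h_n)$ and $c_{\sigma1}=c_\sigma+b(h_n)$ for $|\sigma|=n$. Maintain the conditions: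

* $(a'_n)$ for $|\sigma|=n$, $m<n$: if $\sigma(m)=0$, then $c_{\sigma|m}-c_\sigma\in\operatorname{int}L\setminus R$; if $\sigma(m)=1$, then $c_{\sigma|m}-c_\sigma\in\operatorname{int}R\setminus L$;
* $(b'_n)$ for $|\sigma|=n$, $|\tau|<n$, $\tau$ not an initial segment of $\sigma$: $c_\tau-c_\sigma\notin L\cup R$;
* $(c'_n)$ for $\sigma\ne\sigma'$ of length $n$: $c_\sigma-c_{\sigma'}\notin L\cup R$.

These are finitely many open conditions, since $L,R$ are closed. So there is $\varepsilon_n\in(0,2^{-n}]$ such that they persist when the $c_\sigma$ with $|\sigma|=n$ move by at most $\varepsilon_n$ and the earlier points stay fixed. Choose $h_n$ so small that the facts of Step 2 hold for $h_n$ and $|a(h_n)|,|b(h_n)|\le2^{-n-1}\min(\varepsilon_0,\dots,\varepsilon_n)$. The conditions pass to $n+1$ as in Proposition 10. The new instances are $c_{\hat\sigma}-c_{\hat\sigma0}=-a\in\operatorname{int}L\setminus R$ and $c_{\hat\sigma}-c_{\hat\sigma1}=-b\in\operatorname{int}R\setminus L$ for $(a'_{n+1})$, and $\pm(b-a)\notin L\cup R$ for siblings in $(c'_{n+1})$. All others follow from persistence; the case $|\tau|=n$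 of $(b'_{n+1})$ uses $(c'_n)$. As before, $q_b=\lim_nc_{b|n}$ exists, $|q_b-c_{b|n}|\le\varepsilon_n$, and persistence at a late stage gives: $c_{b|n}-q_b\in\operatorname{int}L\setminus R$ if $b(n)=0$; $c_{b|n}-q_b\in\operatorname{int}R\setminus L$ if $b(n)=1$; and $c_\sigma-q_b\notin L\cup R$ if $\sigma$ is not an initial segment of $b$.

**Step 4.** *We color.* The $c_\sigma$ are distinct: with $\sigma,\tau,b$ as in Step 1 of the proof of Theorem 4, $c_\sigma-q_b\in L\cup R$ and $c_\tau-q_b\notin L\cup R$. Let $P=\{c_\sigma\}$ and $\mathcal F=\{C+p:p\in P\}$; since $C$ is bounded, distinct $p$ give distinct translates. A convex set with nonempty interior has the same interior as its closure, so $\operatorname{int}L\subseteq A-c_+\subseteq L$ and $\operatorname{int}R\subseteq A-c_-\subseteq R$. Hence, with $P_b^i=\{c_{b|n}:b(n)=i\}$,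
$$P\cap(A+q_b-c_+)=P_b^0,\qquad P\cap(A+q_b-c_-)=P_b^1.$$
By Step 1, these are the sets of centers of the members of $\mathcal F$ covering $q_b-c_+$ and $q_b-c_-$, respectively. Given a coloring $\chi$ of $P$, take $b$ with $b(n)=\chi(c_{b|n})$. If $P_b^0$ is infinite, $q_b-c_+$ is covered $\omega$-fold but only in color $0$; otherwise $P_b^1$ is infinite and $q_b-c_-$ is covered $\omega$-fold but only in color $1$.

**Step 5.** *We treat $C^2$ boundaries.* If $\partial C$ is $C^2$, the Gauss map $\partial C\to S^1$, which sends a boundary point to its outer normal, is $C^1$, and by Sard's theorem its critical values form a null set $N$. Choose $u\in S^1$ with $\pm u\notin N$. The derivative of the Gauss map is the curvature, which is nonnegative by convexity, so at every boundary point with normal $\pm u$ it is positive. The contact set of the supporting line with normal $u$ is a point or a segment. On a nondegenerate segment the normal would be constant and the curvature zero, so it is a point; the same holds for $-u$. Near these points the boundary is the graph of a $C^2$ function with positive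 second derivative at the contact point, which gives the expansions. $\blacksquare$

## Closed disks: what must be added to cover the whole plane

We turn to Theorem 5. For $Q\subset\mathbb R^2$ write
$$K(Q)=(Q-e)\cup(Q+e).$$
With $Q=\{q_b\}$ from Proposition 10, $K=K(Q)$ is the compact set of points at which the coloring argument works. We want to add centers so that every point of the plane is covered $\omega$-fold, without spoiling the argument. Two kinds of points need help.

First, points $x\notin K$. A new center inside a disk $\bar B(k)$, $k\in K$, changes the trace at $k$. So we want new centers outside $Z=\bigcup_{k\in K}\bar B(k)$, and every $x\notin K$ must find some of them in its disk. Second, points of $K$ with a finite trace. If $b$ is eventually $1$, then $P_b^0$ is finite and $q_b-e$ needs more centers; if $b$ is eventually $0$, then $q_b+e$ does. There are only countably many such $b$.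

**Definition (property $(*)$).** A compact set $Q$ has property $(*)$ if for every $x\notin K(Q)$ there is $z$ with $|z-x|<1$ and $|z-k|>1$ for all $k\in K(Q)$.

Property $(*)$ is not automatic. Let $Q=\{0\}\times[-\frac18,\frac18]$. Two distinct points of $Q$ differ by $(0,s)$ with $s\ne0$, and $|(0,s)\pm e|>1$, so the analogue of (C) holds. Still $(*)$ fails at $x=(1-\eta,0)$ with $\eta=\frac1{1000}$. To see this, suppose $z=(\zeta,s)$ were as required. If $|s|\le\frac18$, the distances from $z$ to the two segments of $K(Q)$ are $|\zeta-1|$ and $|\zeta+1|$. Both exceed $1$ only if $\zeta>2$ or $\zeta<-2$, and then $|z-x|>1$. If $s>\frac18$ (the case $s<-\frac18$ is symmetric), compare $x$ with the point $(1,\frac18)$: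
$$(1-\zeta)^2+(s-\tfrac18)^2>1>(1-\zeta-\eta)^2+s^2,$$
so $2\eta(1-\zeta)-\eta^2>\frac s4-\frac1{64}>\frac1{64}$ and $1-\zeta>\frac1{128\eta}>7$, contradicting $|z-x|<1$. So $(*)$ must be built into the construction, starting with one point.

**Lemma 11.** $\{0\}$ has $(*)$.

*Proof.* Let $x\ne\pm e$. If $|x-e|>1$ and $|x+e|>1$, take $z=x$. Otherwise, by the symmetry $X\mapsto-X$, let $0<d:=|x-e|\le1$. The unit vector $u=(x-e)/d$ satisfies $u\cdot(x-e)=d>d^2/2$. So we can choose a unit vector $u'\ne-e$ close to $u$ with $u'\cdot(x-e)>d^2/2$. Let $z=e+(1+\delta)u'$ with $\delta>0$. Then $|z-e|=1+\delta>1$. At $\delta=0$ we have $|z-x|^2=1-2u'\cdot(x-e)+d^2<1$ and $|z+e|^2=|2e+u'|^2=5+4u'\cdot e>1$. Both persist for small $\delta>0$. $\square$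

## Property $(*)$ survives a splitting

**Lemma 12 (splitting).** Let $Q\subset\{|x|<\frac14\}$ be finite with $|q-q'\pm e|>1$ for distinct $q,q'\in Q$ and both signs, and let $Q$ have $(*)$. Then $Q^h=\{q\pm w(h):q\in Q\}$ has $(*)$ for all sufficiently small $h>0$.

*Proof.* **Step 1.** *We reduce to points $x$ near one point of $K(Q)$.* Suppose the lemma fails. Then there are $h_j\to0$ and $x_j\notin K(Q^{h_j})$ for which no $z$ as in $(*)$ exists. Since $z=x_j$ is not suitable, $x_j$ is within distance $1$ of $K(Q^{h_j})$, so $(x_j)$ is bounded; pass to a subsequence with $x_j\to x$. If $x\notin K(Q)$, take $z$ from $(*)$ for $Q$ and $x$. The points of $K(Q^{h_j})$ are within $|w(h_j)|\to0$ of the finite set $K(Q)$, so this $z$ works for $x_j$ for large $j$, a contradiction. So $x\in K(Q)$.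

The map $X\mapsto-X$ preserves all hypotheses, since $(-Q)^h=-(Q^h)$ and $K(-Q)=-K(Q)$. So we may assume $x=q-e$ with $q\in Q$. After a translation, $q=0$ and $Q\subset\{|x|<\frac12\}$. Write $x_j=-e+\xi_j$ and $w=w(h_j)$. Then $\xi_j\to0$. Since $-e\pm w\in K(Q^{h_j})$, we have $\xi_j\ne\pm w$.

**Step 2.** *We find two regions where only nearby points of $K(Q^{h_j})$ matter.* We look for $z$ near $-2e$, on the far left of the disk around $-e$, or near $0$, in the gap between the disks around $-e$ and $e$. For $q'\in Q\setminus\{0\}$ we have $|q'\pm e|>1$, and $|q'+3e|>1$ for all $q'\in Q$. Choose $\rho>0$ such that all these finitely many norms are at least $1+2\rho$. Then for all $j$ with $|w(h_j)|<\rho$: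

* if $|z+2e|<\rho$, then $|z-k|>1$ for every $k\in K(Q^{h_j})$ other than $-e\pm w$. Indeed, $k=q'-e\pm w$ with $q'\ne0$ satisfies $|z-k|>|q'+e|-2\rho\ge1$, and $k=q'+e\pm w$ with any $q'\in Q$ satisfies $|z-k|>|q'+3e|-2\rho\ge1$;
* if $|z|<\rho$, then $|z-k|>1$ for every $k\in K(Q^{h_j})$ other than $-e\pm w$, $e\pm w$. Indeed, $k=q'\pm'e\pm w$ with $q'\ne0$ satisfies $|z-k|>|q'\pm'e|-2\rho\ge1$.

**Step 3.** *We describe the remaining disks by graphs.* Let $\varphi(v)=1-\sqrt{1-v^2}$ on $(-1,1)$. It is even. Its derivative $v/\sqrt{1-v^2}$ is strictly increasing, so $\varphi$ is strictly convex. As $\varphi(v)=v^2/(1+\sqrt{1-v^2})$, we have $v^2/2\le\varphi(v)\le v^2$. For $X=(x,y)$ put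
$$\ell_s(X)=x+\varphi(y-s),\qquad r_s(X)=x-\varphi(y-s).$$
Fix $S\in(0,\frac18]$ with $S+5S^2<\rho$, and let $j$ be so large that $|w(h_j)|<\rho$, $h=h_j<S$, $\lambda h^2\le S^2$ and $|\xi_j|\le S^2<S$. Let $|s|\le S$ and $X\in\{\xi_j,w,-w\}$. Then $|x|\le S^2$ and $|y-s|\le2S$, so $|\ell_s(X)|,|r_s(X)|\le S^2+(2S)^2=5S^2$. For $|\zeta|\le5S^2$ we claim
$$|(-2+\zeta,s)-(-e+X)|<1\iff\zeta>\ell_s(X),\qquad|(-2+\zeta,s)-(-e+X)|>1\iff\zeta<\ell_s(X),\tag{5}$$
$$|(\zeta,s)-(-e+X)|<1\iff\zeta<r_s(X),\qquad|(\zeta,s)-(-e+X)|>1\iff\zeta>r_s(X),\tag{6}$$
$$|(\zeta,s)-(e+X)|>1\iff\zeta<\ell_s(X).\tag{7}$$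
A vector $(\kappa,s-y)$ has norm less than, or greater than, $1$ according as $|\kappa|$ is less than, or greater than, $\sqrt{1-(y-s)^2}=1-\varphi(y-s)$. In (5), $\kappa=-1+\zeta-x$; in (6), $\kappa=1+\zeta-x$; in (7), $\kappa=-1+\zeta-x$. Since $|\zeta-x|\le6S^2<1$, the absolute values are $1-\zeta+x$, $1+\zeta-x$ and $1-\zeta+x$, and the claims follow.

**Step 4.** *We translate the search for $z$ into inequalities.* The points $(-2+\zeta,s)$ and $(\zeta,s)$ with $|s|\le S$, $|\zeta|\le5S^2$ lie within $S+5S^2<\rho$ of $-2e$ and of $0$. By Step 2, only the points listed there can obstruct. So, writing $\xi=\xi_j$, a suitable $z$ for $x_j$ exists as soon as for some $|s|\le S$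

(i) $\ell_s(\xi)<\min\{\ell_s(w),\ell_s(-w)\}$, or

(ii) $\max\{r_s(w),r_s(-w)\}<\min\{r_s(\xi),\ell_s(w),\ell_s(-w)\}$.

Indeed, in case (i) choose $\zeta$ strictly between the two sides and $z=(-2+\zeta,s)$, using (5). In case (ii) choose $\zeta$ strictly between the two sides and $z=(\zeta,s)$, using (6) and (7). All these values lie in $[-5S^2,5S^2]$. We show that (i) or (ii) always holds for some $s$; this is the desired contradiction.

**Step 5.** *We compare $w$ with $-w$.* Let $\theta(s)=\varphi(h+s)-\varphi(h-s)$ for $|s|\le S$. It is odd, and strictly increasing, since $\theta'(s)=\varphi'(s+h)-\varphi'(s-h)>0$. From $w=(-\lambda h^2,h)$ we get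
$$\ell_s(w)=-\lambda h^2+\varphi(h-s),\quad\ell_s(-w)=\lambda h^2+\varphi(h+s),\quad r_s(w)=-\lambda h^2-\varphi(h-s),\quad r_s(-w)=\lambda h^2-\varphi(h+s),$$
hence
$$\ell_s(-w)-\ell_s(w)=2\lambda h^2+\theta(s),\qquad r_s(-w)-r_s(w)=2\lambda h^2-\theta(s).\tag{8}$$
Since $\theta(0)=0$ and $\theta(h)=\varphi(2h)\ge2h^2>2\lambda h^2$ (here $\lambda<1$ is used), there is $s_0\in(0,h)$ with $\theta(s_0)=2\lambda h^2$. Write $\xi=(x,y)\ne\pm w$. We distinguish three cases.

**Step 6.** *The case $|y|<h$: we use the heights $\pm s_0$.* Put
$$m=\tfrac12\bigl(\varphi(h+s_0)+\varphi(h-s_0)\bigr)=\lambda h^2+\varphi(h-s_0)=-\lambda h^2+\varphi(h+s_0),$$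
where the equalities follow from $\theta(s_0)=2\lambda h^2$. By the formulas of Step 5, $\ell_{-s_0}(w)=\ell_{-s_0}(-w)=m$ and $r_{s_0}(w)=r_{s_0}(-w)=-m$. Moreover $\ell_{s_0}(w)=-\lambda h^2+\varphi(h-s_0)>-\lambda h^2-\varphi(h-s_0)=-m$, because $s_0<h$, and $\ell_{s_0}(-w)>0>-m$. Suppose (i) fails for $s=-s_0$ and (ii) fails for $s=s_0$. Then $x+\varphi(y+s_0)\ge m$. And since $\ell_{s_0}(\pm w)>-m$, the failure of (ii) means $x-\varphi(y-s_0)\le-m$. Subtracting,
$$\varphi(y+s_0)+\varphi(y-s_0)\ge2m=\varphi(h+s_0)+\varphi(h-s_0).$$
But $v\mapsto\varphi(v+s_0)+\varphi(v-s_0)$ is even and strictly convex, hence strictly increasing in $|v|$. This contradicts $|y|<h$.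

**Step 7.** *The case $y\ge h$: we use the height $S$.* Since $\theta(S)>\theta(h)>2\lambda h^2$, (8) shows that the minimum of $\ell_S(\pm w)$ and the maximum of $r_S(\pm w)$ are both attained at $w$. Also $\ell_S(w)-r_S(w)=2\varphi(h-S)>0$ as $h\ne S$. So (i) is $\ell_S(\xi)<\ell_S(w)$ and (ii) is $r_S(w)<r_S(\xi)$. Let $\delta=\varphi(S-h)-\varphi(S-y)$. Since $h\le y<S$, we have $\delta\ge0$, with equality if and only if $y=h$. Inserting the formulas,
$$\text{(i)}\iff x+\lambda h^2<\delta,\qquad\text{(ii)}\iff x+\lambda h^2>-\delta .$$
If both fail, then $\delta\le x+\lambda h^2\le-\delta$, so $\delta=0$, $y=h$ and $x=-\lambda h^2$, that is, $\xi=w$, which is excluded.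

**Step 8.** *The case $y\le-h$: we use the height $-S$.* Since $\theta(-S)<-2\lambda h^2$, (8) shows that the minimum of $\ell_{-S}(\pm w)$ and the maximum of $r_{-S}(\pm w)$ are both attained at $-w$. Also $\ell_{-S}(-w)-r_{-S}(-w)=2\varphi(S-h)>0$. So (i) is $\ell_{-S}(\xi)<\ell_{-S}(-w)$ and (ii) is $r_{-S}(-w)<r_{-S}(\xi)$. Here $\ell_{-S}(-w)=\lambda h^2+\varphi(S-h)$, $r_{-S}(-w)=\lambda h^2-\varphi(S-h)$, and $\varphi(y+S)=\varphi(S-|y|)$. With $\delta=\varphi(S-h)-\varphi(S-|y|)\ge0$ (equality if and only if $|y|=h$) we get (i) $\iff x-\lambda h^2<\delta$ and (ii) $\iff x-\lambda h^2>-\delta$. Both fail only if $\delta=0$ and $x=\lambda h^2$, that is, $\xi=-w$, which is excluded. $\square$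

## Property $(*)$ for the limit set

Run the construction of Proposition 10 with two further requirements. Let $Q_n=\{c_\sigma:|\sigma|=n\}$ and $K_n=K(Q_n)$. Inductively $Q_n$ has $(*)$; for $n=0$ this is Lemma 11.

**Step 1.** *We store finitely many witnesses at stage $n$.* The set $\{x:|x|\le5,\ \operatorname{dist}(x,K_n)\ge2^{-n}\}$ is compact and disjoint from $K_n$. By $(*)$ it is covered by open disks $B(z)$ with $|z-k|>1$ for all $k\in K_n$, hence by finitely many of them, $B(z_1),\dots,B(z_l)$. Choose $\varepsilon_n$ also so small that $|z_i-k|>1+\varepsilon_n$ for all $i$ and all $k$ in the finite set $K_n$. Then choose $h_n$ also so small that $Q_{n+1}=Q_n^{h_n}$ has $(*)$. This is possible by Lemma 12, whose hypothesis on differences is $(c_n)$, and $Q_n\subset\{|x|\le\frac18\}$.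

**Step 2.** *We show that $Q=\{q_b\}$ has $(*)$.* Let $K=K(Q)$, which is compact, and $x\notin K$. If $|x|>5$, take $z=x$; points of $K$ have norm at most $\frac98$. Otherwise let $d=\operatorname{dist}(x,K)>0$ and choose $n$ with $2^{-n}+\varepsilon_n<d$. Every point of $K_n$ is within $\varepsilon_n$ of $K$, because $|c_{b|n}-q_b|\le\varepsilon_n$. Hence $\operatorname{dist}(x,K_n)\ge d-\varepsilon_n\ge2^{-n}$, and $x\in B(z_i)$ for some stage-$n$ witness $z_i$. Every $k'\in K$ is within $\varepsilon_n$ of some $k\in K_n$, so $|z_i-k'|\ge|z_i-k|-\varepsilon_n>1$. So $z=z_i$ works.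

## Extra centers on boundary circles, and the proof of Theorem 5

*Proof of Theorem 5.* Take $c_\sigma,q_b,P,Q,K$ from the construction just made. Proposition 10 and (4) hold, and $Q$ has $(*)$. By (D), $q_b\ne q_{b'}$ for $b\ne b'$, and $q_b-e\ne q_{b'}+e$ for all $b,b'$ since $|q_b|,|q_{b'}|\le\frac18$.

**Step 1.** *For $b$ eventually $0$, we find infinitely many points that lie in $\bar B(q_b+e)$ but in no other $\bar B(k)$, $k\in K$.* Let $b=\sigma000\cdots$ with $|\sigma|=n$, and $q=q_b$. For $t\in(0,\frac\pi2)$ let
$$g_t=q+e-(\cos t,\sin t)\in\partial B(q+e).$$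
We claim that for all small $t>0$, $g_t\notin\bar B(k)$ for every $k\in K\setminus\{q+e\}$. There are three kinds of $k$.

* $k=q-e$: $|g_t-k|^2=|2e-(\cos t,\sin t)|^2=5-4\cos t>1$.
* $k=q'\pm e$ with $q'=q_{b'}=q+(u,v)$, $b'\ne b$, $b'|n=\sigma$. Then $b<_{\rm lex}b'$, so $v>0$ by (D). Also $|u|\le\frac14$, and (C) gives $u^2+v^2\pm2u>0$ for both signs. Since $2u\cos t\ge\min(0,2u)$, we have $2u\cos t+u^2+v^2>0$, and
$$|g_t-(q'+e)|^2=|(\cos t+u,\sin t+v)|^2=1+2u\cos t+u^2+v^2+2v\sin t>1 .$$
Moreover, since $2-\cos t-u\ge1-u>0$ and $\sin t+v\ge v>0$,
$$|g_t-(q'-e)|^2=(2-\cos t-u)^2+(\sin t+v)^2\ge(1-u)^2+v^2=1-2u+u^2+v^2>1 .$$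
* $k=q_{b'}\pm e$ with $b'|n\ne\sigma$. By (E) these $k$ form a compact set $M$ (empty if $n=0$), and $|q-k|>1$ for each $k\in M$ by (C), so $\operatorname{dist}(q,M)>1$ if $M\neq\emptyset$. As $g_t\to q$ when $t\to0$, also $\operatorname{dist}(g_t,M)>1$ for small $t$.

Let $E_b$ be an infinite sequence of such points $g_t$ with distinct small $t$.

**Step 2.** *For $b$ eventually $1$, we do the same with $q_b-e$.* This is the point reflection of Step 1. Let $b=\sigma111\cdots$ with $|\sigma|=n$, $q=q_b$, and $g_t=q-e+(\cos t,\sin t)\in\partial B(q-e)$. For $k=q+e$ we get $|g_t-k|^2=5-4\cos t>1$. For $b'\ne b$ with $b'|n=\sigma$ and $q_{b'}=q+(u,v)$, we have $b'<_{\rm lex}b$, so $v<0$. Then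
$$|g_t-(q_{b'}-e)|^2=1-2u\cos t+u^2+v^2-2v\sin t>1,$$
because $-2u\cos t\ge\min(0,-2u)$, $u^2+v^2-2u>0$ and $-2v\sin t>0$. And
$$|g_t-(q_{b'}+e)|^2=(2-\cos t+u)^2+(\sin t-v)^2\ge(1+u)^2+v^2>1 .$$
For $b'|n\ne\sigma$ use $g_t\to q$ and compactness as before. So there is an infinite countable set $E_b\subset\partial B(q_b-e)$ of points lying in no $\bar B(k)$, $k\in K\setminus\{q_b-e\}$.

Let $E$ be the union of the sets $E_b$ over the countably many eventually constant $b$.

**Step 3.** *We define the covering.* Let $Z=\{z:\operatorname{dist}(z,K)\le1\}=\bigcup_{k\in K}\bar B(k)$, a closed set. Let $Y$ be a countable dense subset of the open set $\mathbb R^2\setminus Z$. Put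
$$P'=P\cup E\cup Y,\qquad\mathcal F=\{\overline D+p:p\in P'\}.$$

**Step 4.** *We check that every point is covered $\omega$-fold.* If $x\notin K$, property $(*)$ gives a point of $B(x)$ outside $Z$. So the open set $B(x)\setminus Z$ is nonempty and contains infinitely many points of $Y$. For points of $K$ we use that $Y$ misses all $\bar B(k)$, that a point of $E_{b'}$ lies in $\bar B(k)$ for exactly one $k\in K$ (namely $q_{b'}+e$ or $q_{b'}-e$, if $b'$ is eventually $0$ or $1$, respectively), and (4). This gives
$$\bar B(q_b-e)\cap P'=P_b^0\cup(E_b\text{ if }b\text{ is eventually }1),\qquad\bar B(q_b+e)\cap P'=P_b^1\cup(E_b\text{ if }b\text{ is eventually }0).\tag{9}$$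
Both sets are infinite for every $b$: $P_b^0$ is finite only if $b$ is eventually $1$, and then $E_b$ helps; similarly for $P_b^1$.

**Step 5.** *We defeat an arbitrary splitting.* Given $\chi:P'\to\{0,1\}$, let $b(n)=\chi(c_{b|n})$. If $b$ has infinitely many zeros, it is not eventually $1$, so by (9) $\bar B(q_b-e)\cap P'=P_b^0$, which is entirely of color $0$, and color $1$ does not cover $q_b-e$. Otherwise $b$ is eventually $1$, hence not eventually $0$, so $\bar B(q_b+e)\cap P'=P_b^1$ is entirely of color $1$, and color $0$ does not cover $q_b+e$. In either case one color class fails to cover a point of the compact set $K$. $\blacksquare$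

By Theorem 3, something in this proof must break for open disks. The only place is Steps 1 and 2: the added points of $E_b$ lie on the boundary circle of $B(q_b\pm e)$, so they are centers of closed disks containing $q_b\pm e$, but the corresponding open disks miss that point. Property $(*)$, the set $Y$ and the traces in (4) work for open disks as they stand.
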